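\title{Cohen--Macaulay multiplicative invariants and groups generated by bireflections}

\begin{abstract}
Let a finite group $G$ act on a lattice $L$. We prove that the ring of multiplicative invariants $\mathbb Z[L]^G$ is Cohen--Macaulay if and only if $G$ is generated by bireflections, that is, by elements $g$ for which $1-g$ has rank at most $2$ on $L$. Both conditions are also equivalent to $(L\otimes\mathbb R)/G$ being a topological manifold with boundary, to the freeness of $\mathbb Z[L]^G$ over an explicit polynomial subring, and to the Cohen--Macaulay property of one local ring in each characteristic dividing $|G|$. For one direction we degenerate $\mathbb Z[L]^G$ to a graded ring whose local cohomology is the local homology of $(L\otimes\mathbb R)/G$. For the other we extract from a minimal counterexample a perfect group acting freely on a homology $3$-sphere and show that it does not fit into $GL_4(\mathbb Z)$.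
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the answer}

Let $G$ be a finite group. A \emph{$G$-lattice} is a free abelian group $L$ of finite rank on which $G$ acts by automorphisms; the action need not be faithful. For a commutative ring $k$, the group ring $k[L]$ has a $k$-basis of monomials $x^m$ $(m\in L)$ with $x^mx^{m'}=x^{m+m'}$, so it is a Laurent polynomial ring in $\operatorname{rank}L$ variables. The group $G$ acts on it by $g(x^m)=x^{g(m)}$, and $k[L]^G$ is the ring of \emph{multiplicative invariants}. For $g\in G$ let $[g,L]$ be the subgroup of $L$ generated by all $g(m)-m$. The element $g$ is a \emph{bireflection on $L$} if $\operatorname{rank}[g,L]\le2$, that is, if $1-g$ has rank at most $2$ on $L\otimes\mathbb Q$. A commutative ring is \emph{Cohen--Macaulay} (CM) if it is Noetherian and its localizations at all primes have depth equal to dimension. The following question is posed as Problem~3 in \cite{MIT}.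

\begin{quote}
Is $\mathbb Z[L]^G$ Cohen--Macaulay if and only if $G$ is generated by bireflections on $L$?
\end{quote}

The answer is yes, for every $G$ and every $L$. Put $n=\operatorname{rank}L$ and $V=L\otimes\mathbb R$, and let $G_m$ be the isotropy group of $m\in L$. In Section~\ref{sec:fan} we construct explicit invariant sums of monomials $\Theta_1,\dots,\Theta_n\in\mathbb Z[L]^G$.

\begin{theorem}\label{thm:main}
Let $G$ be a finite group and $L$ a $G$-lattice. The following are equivalent.
\begin{enumerate}
\item[(a)] $G$ is generated by bireflections on $L$.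
\item[(b)] Every isotropy group $G_m$ $(m\in L)$ is generated by bireflections on $L$.
\item[(c)] $\mathbb Z[L]^G$ is CM.
\item[(d)] For every prime $p$ dividing $|G|$, the local ring of $\mathbb F_p[L]^G$ at the augmentation point (the ideal of all $f$ with $f(1)=0$) is CM.
\item[(e)] The elements $\Theta_1,\dots,\Theta_n$ generate a polynomial ring over which $\mathbb Z[L]^G$ is a free module of finite rank.
\item[(f)] $k[L]^G$ is CM for every commutative CM ring $k$.
\item[(g)] $V/G$ is a topological $n$-manifold with (possibly empty) boundary.
\end{enumerate}
\end{theorem}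

Here $f(1)$ is the sum of the coefficients of $f$. The link between the algebra and the topology is the following statement over a single field.

\begin{proposition}\label{prop:field}
Let $k$ be a field such that $H_i\bigl(V/G,(V/G)\smallsetminus\{y\};k\bigr)=0$ for all $y\in V/G$ and all $i<n$. Then $k[L]^G$ is a free module of finite rank over the polynomial ring $k[\Theta_1,\dots,\Theta_n]$; in particular it is CM.
\end{proposition}

\subsection{What to expect}\label{subsec:expect}

Over an algebraically closed field $k$, the ring $k[L]$ is the coordinate ring of the torus $T=\operatorname{Hom}(L,k^\times)$, and $k[L]^G$ is that of the quotient $T/G$. The fixed points of $g$ form the subgroup $\operatorname{Hom}(L/[g,L],k^\times)$, of codimension $\operatorname{rank}[g,L]$ in $T$; this is also the codimension of $V^g$ in $V$. So a bireflection is an element that fixes a subset of codimension at most $2$, and the question asks whether the CM property of the quotient is decided by the codimensions of fixed point sets.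

Only the primes dividing $|G|$ can cause trouble. Indeed, let $|G|$ be invertible in the field $k$ and let $E\subset k[L]^G$ be a Noether normalization. The CM ring $k[L]$ is finite over the polynomial ring $E$, hence projective by the Auslander--Buchsbaum formula; averaging over $G$ makes $k[L]^G$ a direct summand of it; so $k[L]^G$ is finite projective over $E$, hence CM. Over $\mathbb Z$ all characteristics are present at once. The group $G=\{\pm1\}$ acting on $L=\mathbb Z^n$ shows what happens; note that $-1$ is a bireflection exactly when $n\le2$. Write $g=-1$ and $\xi_i=x_i+x_i^{-1}$.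

\begin{example}[ranks one and two]\label{ex:rank12}
The ring $\mathbb Z[x_1^{\pm1}]$ is free over $\mathbb Z[\xi_1]$ with basis $1,x_1$, and $g(x_1)=\xi_1-x_1$. The element $a+bx_1$ is invariant only if $b=-b$, so for $n=1$ the invariant ring is $\mathbb Z[\xi_1]$. For $n=2$ the ring $\mathbb Z[L]$ is free over $E=\mathbb Z[\xi_1,\xi_2]$ with basis $1,x_1,x_2,x_1x_2$, and $g(x_1x_2)=\xi_1\xi_2-\xi_2x_1-\xi_1x_2+x_1x_2$. Comparing coefficients, $a+bx_1+cx_2+dx_1x_2$ is invariant if and only if $2b=-d\xi_2$, $2c=-d\xi_1$ and $b\xi_1+c\xi_2+d\xi_1\xi_2=0$. The first condition forces $d=2d'$ with $d'\in E$; then $b=-d'\xi_2$, $c=-d'\xi_1$, and the third condition holds. Thus $\mathbb Z[L]^G$ is free over $E$ on $1$ and $\xi_2x_1+\xi_1x_2-2x_1x_2=x_1x_2^{-1}+x_1^{-1}x_2$, and it is CM. The space $V/G$ is a half-line for $n=1$ and the cone over a circle, a plane, for $n=2$.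
\end{example}

\begin{example}[rank three]\label{ex:rank3}
Let $n=3$ and $R=\mathbb F_2[L]$. Let $\mathcal O$ be the local ring of $R^G$ at the augmentation point and $R_1=R\otimes_{R^G}\mathcal O$; this is the regular local ring of $R$ at $x_1=x_2=x_3=1$, it is finite over $\mathcal O$, and $R_1^G=\mathcal O$. Since $\xi_i=x_i^{-1}(x_i+1)^2$, the $\xi_i$ form a system of parameters of both rings. In characteristic $2$ we have $g(x_i)=x_i+\xi_i$, so the elements $u_{ij}=\xi_ix_j+\xi_jx_i$ are invariant, and
\[
\xi_1u_{23}+\xi_2u_{13}+\xi_3u_{12}=0 .
\]
Suppose that $\mathcal O$ is CM. Then $\xi_1,\xi_2,\xi_3$ is a regular sequence in $\mathcal O$, so $u_{12}=a\xi_1+b\xi_2$ with $a,b\in\mathcal O$, that is, $\xi_1(x_2+a)=\xi_2(x_1+b)$. As $\xi_2,\xi_1$ is a regular sequence in $R_1$, we get $x_2+a=\xi_2w$ with $w\in R_1$. Applying $g-1$ gives $\xi_2=\xi_2(gw-w)$, so $gw-w=1$. But $g$ fixes the point $1$, so $gw-w$ vanishes there. Hence $\mathcal O$ is not CM, and neither is $\mathbb Z[L]^G$, because $\mathbb F_2[L]^G=\mathbb Z[L]^G/2$. The space $V/G$ is the cone over $\mathbb{RP}^2$, which is not a manifold at the apex.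
\end{example}

In cohomological terms, the cocycle $g\mapsto1$ defines a class in $H^1(G,R_1)$. It is nonzero because of the fixed point, it is killed by each $\xi_i=g(x_i)-x_i$, and a CM ring of invariants does not allow three independent annihilators. This suggests the answer yes: let $N$ be the subgroup generated by the bireflections; if $G/N$ has a nontrivial homomorphism to some $\mathbb F_p$, one expects an obstruction of the same kind.

There is, however, a reason for doubt, namely perfect quotients. The binary icosahedral group, the perfect subgroup of order $120$ of the unit quaternions, acts freely on $S^3\subset\mathbb R^4$. The quotient of $S^3$ is a closed orientable $3$-manifold with $H_1=0$, hence an integral homology sphere by Poincar\'e duality. So the quotient of $\mathbb R^4$ has the local homology of $\mathbb R^4$ at every point, although the group contains no bireflection other than $1$. If this action preserved a lattice of rank $4$, Proposition~\ref{prop:field} would apply over every field, the argument of Section~\ref{sec:if} would make the integral invariants CM, and the answer would be no. The proof must therefore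 use the rational structure of $V$ in an essential way.

\subsection{Plan of the proof}

We prove
\[
\text{(a)}\Rightarrow\text{(g)}\Rightarrow\text{(e)}\Rightarrow\text{(f)}\Rightarrow\text{(c)}\Rightarrow\text{(d)}\Rightarrow\text{(b)}\Rightarrow\text{(a)} .
\]
The first implication is a theorem of Lange \cite{La}. Sections~\ref{sec:fan} and~\ref{sec:lc} prove Proposition~\ref{prop:field}, and Section~\ref{sec:if} deduces (g)$\Rightarrow$(e) and the formal implications. Section~\ref{sec:onlyif} proves (d)$\Rightarrow$(b); it uses the implication (a)$\Rightarrow$(f), already established at that point, for a subgroup.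

\section{Tools and conventions}\label{sec:tools}

\subsection{Commutative algebra}
Let $(\mathcal O,\mathfrak m)$ be a Noetherian local ring. The depth of a finite module $M\ne0$ is the maximal length of an $M$-regular sequence in $\mathfrak m$. We use the following textbook facts.
\begin{enumerate}
\item[(C1)] Regular rings are CM, and polynomial rings in finitely many variables over CM rings are CM. The quotient of a CM ring by a nonzerodivisor is CM. In a CM local ring every system of parameters is a regular sequence. The ring $\mathcal O$ is CM if and only if its completion is. If $\mathcal O\to\mathcal O'$ is a flat local map of Noetherian local rings and both $\mathcal O$ and $\mathcal O'/\mathfrak m\mathcal O'$ are CM, then $\mathcal O'$ is CM.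
\item[(C2)] (Auslander--Buchsbaum) If $\mathcal O$ is regular, then $\operatorname{pd}M+\operatorname{depth}M=\dim\mathcal O$ for every finite module $M\neq0$.
\item[(C3)] Let $I=(f_1,\dots,f_r)$ be an ideal of a Noetherian ring and $M$ a module. The \v Cech complex has terms $C^a=\bigoplus_{|J|=a}M_{f_J}$, where $J\subset\{1,\dots,r\}$ and $f_J=\prod_{j\in J}f_j$. The component $M_{f_J}\to M_{f_{J\cup j}}$ $(j\notin J)$ of the differential is the localization map times $(-1)^{\#\{i\in J:\,i<j\}}$. Its cohomology is the local cohomology $H^\bullet_I(M)$. If $M$ is finite and $IM\ne M$, the least $i$ with $H^i_I(M)\ne0$ is the maximal length of an $M$-regular sequence in $I$. For $I=\mathfrak m$ this number is the depth; for $M=\mathcal O$ CM local and $I$ proper it is $\dim\mathcal O-\dim\mathcal O/I$.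
\item[(C4)] If a finite group $G$ acts on a finitely generated algebra $R$ over a field $k$, then $R^G$ is finitely generated and $R$ is finite over $R^G$; the primes of $R$ over a given prime of $R^G$ form one orbit. Since $R^G$ is the kernel of the $R^G$-linear map $R\to\prod_{g}R$, $r\mapsto(gr-r)_g$, we have $(R\otimes_{R^G}E)^G=E$ for every flat $R^G$-algebra $E$.
\end{enumerate}

\begin{lemma}\label{lem:freeCM}
A ring $C$ that is finite and free over a CM ring $E$ is CM.
\end{lemma}

\begin{proof}
Let $Q$ be a prime of $C$ over the prime $\mathfrak q$ of $E$. A system of parameters of $E_{\mathfrak q}$ is a regular sequence on $E_{\mathfrak q}$, hence on the free module $C\otimes_EE_{\mathfrak q}$, hence on its localization $C_Q$. So $\operatorname{depth}C_Q\ge\dim E_{\mathfrak q}$, while $\dim C_Q\le\dim E_{\mathfrak q}$ because $C$ is integral over $E$.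
\end{proof}

\subsection{Groups}
Let $\Gamma$ be a finite group. Tate cohomology satisfies $\hat H^i(\Gamma,M)=H^i(\Gamma,M)$ for $i>0$ and $\hat H^0(\Gamma,M)=M^\Gamma/\bigl(\sum_{\gamma}\gamma\bigr)M$. It has long exact sequences, and it vanishes on induced modules $\mathbb Z\Gamma\otimes M_0$, in particular on free $\mathbb Z\Gamma$- and $\mathbb F_p\Gamma$-modules.
\begin{enumerate}
\item[(G1)] \cite[VI.9]{Br} If $\Gamma$ has periodic cohomology, that is, $\hat H^d(\Gamma,\mathbb Z)\cong\mathbb Z/|\Gamma|$ for some $d\neq0$, then its Sylow subgroups are cyclic or, for the prime $2$, generalized quaternion.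
\item[(G2)] \cite[III.10.3]{Br} Let $P$ be a Sylow $p$-subgroup. For $e\in H^i(P,\mathbb F_p)$ and $\gamma\in\Gamma$ let $\gamma e\in H^i(\gamma P\gamma^{-1},\mathbb F_p)$ be the transport of $e$ along conjugation by $\gamma$. If $e$ is \emph{stable}, that is, $e$ and $\gamma e$ have the same restriction to $P\cap\gamma P\gamma^{-1}$ for all $\gamma$, then $e$ is the restriction of a class in $H^i(\Gamma,\mathbb F_p)$.
\item[(G3)] Groups of order $p^aq^b$ are solvable (Burnside). Groups all of whose Sylow subgroups are cyclic are solvable. If a Sylow subgroup $P$ is abelian and $N_\Gamma(P)=C_\Gamma(P)$, then $\Gamma$ has a quotient isomorphic to $P$ (Burnside's transfer theorem).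
\end{enumerate}

\subsection{Topology}
The one deep input is the following; we use only that the quotient is a manifold with boundary.

\begin{theorem}[Lange \cite{La}]\label{thm:lange}
If a finite group $G<O(n)$ is generated by elements whose fixed space has codimension at most $2$, then $\mathbb R^n/G$ is (PL) homeomorphic to $\mathbb R^n$ or to $\mathbb R^{n-1}\times\mathbb R_{\ge0}$.
\end{theorem}

If $X$ is an $n$-manifold with boundary, the local homology $H_i(X,X\smallsetminus y)$ is that of a point of $\mathbb R^n$ (the coefficient group for $i=n$, zero otherwise) when $y$ is interior, and it vanishes for all $i$ when $y$ is on the boundary.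

Let $X$ be a finite simplicial complex whose vertices are \emph{colored} by integers so that the vertices of each simplex have distinct colors, and let a finite group $\Gamma$ act simplicially, preserving colors. An element that stabilizes a simplex fixes it pointwise. Ordering the vertices of each simplex by color, the quotient $|X|/\Gamma$ is a $\Delta$-complex (simplices with ordered vertices, glued along order-preserving identifications of faces) whose cells are the orbits $[\sigma]$ of simplices. Its reduced cohomology is computed by the augmented cochain complex, which has the orbits $[\sigma]$ as a basis, the empty simplex sitting in degree $-1$. The faces of a simplex $\sigma'$ have different color sets, so at most one of them lies in a given orbit. Hence $[\sigma']$ occurs in $\delta[\sigma]$ exactly when deleting one vertex of $\sigma'$, say of color $j$, gives a simplex in $[\sigma]$, and the coefficient is $(-1)^{\#\{\text{colors of }\sigma\text{ below }j\}}$. We put $S^{-1}=\emptyset$, so that $\widetilde H_{-1}(\emptyset)$ is the coefficient group.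

\subsection{Conventions}\label{subsec:conv}
The group $G$ permutes the monomials, so for every commutative ring $k$ the orbit sums $\sum_{m'\in Gm}x^{m'}$ form a $k$-basis of $k[L]^G$. Therefore
\begin{equation}\label{eq:basechange}
k[L]^G=k\otimes\mathbb Z[L]^G .
\end{equation}

Let $\overline G$ be the image of $G$ in $GL(L)$. Elements of the kernel are bireflections, and an element is a bireflection if and only if its image is; so $G_m$ is generated by bireflections if and only if $\overline G_m$ is. The other conditions of Theorem~\ref{thm:main} depend only on $\overline G$, except that (d) for $\overline G$ may involve fewer primes. This does no harm: we shall prove (c)$\Rightarrow$(d) for all primes, and we shall deduce (b) from the weaker condition (d) for $\overline G$. So \emph{from now on $G\subset GL(L)$}. For $n=0$ all conditions hold, so we assume $n\ge1$. We fix a $G$-invariant inner product on $V$; bireflections are the $g$ with $\operatorname{codim}V^g\le2$.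

\section{A piecewise linear norm and a degeneration}\label{sec:fan}

Depth is easy to control in positively graded rings, but $k[L]$ has no useful positive grading. We replace the grading by a filtration by a $G$-invariant norm on $L$, chosen so that the associated graded ring is combinatorial. The method is visible in rank one.

\begin{example}\label{ex:rank1}
Let $L=\mathbb Z$, let $k$ be a field, and filter $R=k[x^{\pm1}]$ by $F_i=\bigoplus_{|m|\le i}kx^m$. Let $u,v$ be the symbols of $x,x^{-1}$. Since $|1+(-1)|<|1|+|-1|$ we get $uv=0$, and $\operatorname{gr}R=k[u,v]/(uv)$. The symbol of $\Theta=x+x^{-1}$ is $\theta=u+v$, with $\theta^q=u^q+v^q$, $\theta u^q=u^{q+1}$ and $\theta v^q=v^{q+1}$ for $q\geq1$. Take $G=1$ and $A=\operatorname{gr}R$. In each degree $q$, the ring $A_\theta$ has the basis $u^{q+\nu}/\theta^\nu,\ v^{q+\nu}/\theta^\nu$ $(\nu\gg0)$. So the degree $q$ part of the \v Cech complex $A\to A_\theta$ is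
\[
k^2\xrightarrow{\ \cong\ }k^2\quad(q>0),\qquad k\xrightarrow{\ 1\mapsto(1,1)\ }k^2\quad(q=0),\qquad 0\to k^2\quad(q<0).
\]
For $q=0$ this is the augmented cochain complex of $S^0$, the link of $0$ in $V=\mathbb R$. For $q<0$ it is a sum of two copies of the augmented cochain complex of $\emptyset$, one for each ray. We read off $H^0_{(\theta)}(A)=0$; in fact $A$ is free over $k[\theta]$ on $1,u$, and this lifts to the basis $1,x$ of $R$ over $k[\Theta]$. For $G=\{\pm1\}$ we have $A=(\operatorname{gr}R)^G=k[\theta]$, and in degree $0$ we find $k\to k$, the augmented cochain complex of the point $S^0/G$.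
\end{example}

In higher rank we need a $G$-invariant subdivision of $V$ into simplicial cones, a norm that is linear exactly on these cones, and $n$ invariant parameters. A barycentric subdivision gives the cones and the parameters at once: its rays are colored by dimension, $G$ preserves colors, and we take one sum of monomials for each color.

\subsection{The fan and its barycentric coordinates}
Let $\Phi\subset\operatorname{Hom}(L,\mathbb Z)$ be a finite $G$-stable set spanning $V^*$, for instance the $G$-orbit of a basis. For $x\in V$ let $\sigma(x)=(\operatorname{sign}\ell(x))_{\ell\in\Phi}$. Each sign vector $\sigma$ that occurs defines a closed cone $\{x:\operatorname{sign}\ell(x)\in\{0,\sigma_\ell\}\text{ for all }\ell\}$ with relative interior $\{x:\sigma(x)=\sigma\}$. These finitely many cones form a fan $\Sigma$ permuted by $G$. They are rational, and pointed because $\Phi$ spans $V^*$; their relative interiors partition $V$; their faces belong to $\Sigma$. From the sign description, a cone containing a point of $\operatorname{relint}\tau$ contains $\tau$, and if $\tau'\subsetneq\tau$ then some $\ell\in\Phi$ vanishes on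 $\tau'$ and nowhere on $\operatorname{relint}\tau$, so $\dim\tau'<\dim\tau$.

The norm $\varphi_0(x)=\sum_{\ell\in\Phi}|\ell(x)|$ is $G$-invariant, integral on $L$ and linear on each cone. Equality holds in $\varphi_0(x+y)\le\varphi_0(x)+\varphi_0(y)$ if and only if $\ell(x)\ell(y)\ge0$ for all $\ell$, and this means that $x,y$ lie in a common cone: the one containing $x+y$ in its relative interior.

For $0\ne\tau\in\Sigma$ let $u_\tau\in L$ be the sum of the primitive generators of the rays of $\tau$. These rays generate $\tau$, so $u_\tau\in\operatorname{relint}\tau$. Let $M$ be a common multiple of the positive integers $\varphi_0(u_\tau)$ and put $b_\tau=\frac{M}{\varphi_0(u_\tau)}u_\tau$. Then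
\[
b_\tau\in L\cap\operatorname{relint}\tau,\qquad\varphi_0(b_\tau)=M,\qquad b_{g\tau}=gb_\tau .
\]
A \emph{chain} is a set of nonzero cones totally ordered by inclusion, and the \emph{color} of $\tau$ is $\dim\tau\in\{1,\dots,n\}$. The members of a chain have distinct colors. Passing repeatedly to a facet, starting from an $n$-dimensional cone, gives a chain with all $n$ colors; so every color set occurs. The invariants in Theorem~\ref{thm:main} are
\[
\Theta_d=\sum_{\dim\tau=d}x^{b_\tau}\qquad(1\le d\le n).
\]

\begin{lemma}\label{lem:chain}
Every $x\in V$ has a unique representation $x=\sum_\tau\lambda_\tau(x)b_\tau$ with $\lambda_\tau(x)\ge0$ and with support $\operatorname{supp}\lambda(x)=\{\tau:\lambda_\tau(x)>0\}$ a chain. Moreover $\sum_\tau\lambda_\tau(x)=\varphi_0(x)/M$.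
\end{lemma}

\begin{proof}
Let $0\ne x\in\operatorname{relint}\tau$. Since $x$ and $b_\tau$ have the same sign vector, $x-sb_\tau\in\tau$ if and only if $s\le\lambda:=\min\{\ell(x)/\ell(b_\tau):\ell\in\Phi,\ \ell(b_\tau)\ne0\}$. We have $\lambda>0$, and $x-\lambda b_\tau$ lies in a proper face of $\tau$. Induction on $\dim\tau$ gives existence. For uniqueness let $x=\sum_{\kappa\in C}\mu_\kappa b_\kappa$ with all $\mu_\kappa>0$ and $C$ a chain with largest member $\kappa_0$. Comparing signs, $x\in\operatorname{relint}\kappa_0$, so $\kappa_0=\tau$. The vector $x-\mu_\tau b_\tau$ lies in a proper face of $\tau$. Thus $\mu_\tau\le\lambda$, and some $\ell$ with $\ell(b_\tau)\ne0$ vanishes on $x-\mu_\tau b_\tau$, which gives $\mu_\tau=\ell(x)/\ell(b_\tau)\ge\lambda$. So $\mu_\tau=\lambda$, and we conclude by induction. The last formula holds because $\varphi_0$ is linear on $\tau$. (For $x=0$, a representation supported on a nonempty chain would lie in the relative interior of a nonzero cone, so only the empty one exists.)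
\end{proof}

Uniqueness gives $\lambda_{g\tau}(gx)=\lambda_\tau(x)$. It also shows that the $b_\tau$ of a chain $C$ are linearly independent. They generate a subgroup of finite index in $L\cap\operatorname{span}\{b_\tau:\tau\in C\}$; if $D$ is a common multiple of these indices, then $\lambda_\tau(m)\in\frac1D\mathbb Z$ for all $m\in L$ and all $\tau$.

\subsection{Bending the norm}
The norm $\varphi_0$ is linear on whole cones of $\Sigma$, so it does not see the subdivision into the simplicial cones spanned by chains. We lower it slightly at the points $b_\tau$, much more at higher colors than at lower ones.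

Let $\tau,\tau'$ be incomparable cones lying in a common cone, and let $\rho$ be the cone with $b_\tau+b_{\tau'}\in\operatorname{relint}\rho$. It contains $b_\tau$ and $b_{\tau'}$, hence $\tau$ and $\tau'$, and both inclusions are proper by incomparability. So $\dim\rho>\dim\tau,\dim\tau'$, and $\lambda_\rho(b_\tau+b_{\tau'})$ is a positive rational number. Let $\eta$ be the minimum of $1$ and these finitely many numbers. Put
\[
\delta_d=\varepsilon\,(3/\eta)^d,\qquad c_d=M-\delta_d\qquad(1\le d\le n),
\]
with $\varepsilon>0$ rational and so small that $2\delta_n<1$. Then $0<\delta_1<\dots<\delta_n$, all $c_d$ are positive, and $\eta\delta_d=3\delta_{d-1}$ for $d\geq2$. Define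
\begin{equation}\label{eq:phi}
\varphi(x)=\sum_\tau\lambda_\tau(x)\,c_{\dim\tau}=\varphi_0(x)-\sum_\tau\lambda_\tau(x)\,\delta_{\dim\tau}.
\end{equation}

\begin{example}\label{ex:octagon}
Let $L=\mathbb Z^2$ and $\Phi=\{\pm\ell_1,\pm\ell_2\}$, where $\ell_1,\ell_2$ are the coordinates; this set is stable under signed permutation matrices. Then $\varphi_0=2(|\ell_1|+|\ell_2|)$, and the nonzero cones are four rays and four quadrants. With $M=4$ the points $b_\tau$ are $(\pm2,0),(0,\pm2)$ and $(\pm1,\pm1)$. Two adjacent rays give $(2,0)+(0,2)=2\cdot(1,1)$, so $\eta=1$, and we may take $\varepsilon=\frac1{20}$, $c_1=3.85$, $c_2=3.55$. The relation costs $2c_1$ on the left and only $2c_2$ on the right. See Figure~\ref{fig:octagon}.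
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray] (-2.6,0)--(2.6,0) (0,-2.6)--(0,2.6);
\draw[gray,dotted] (-1.8,-1.8)--(1.8,1.8) (-1.8,1.8)--(1.8,-1.8);
\draw[thick] (2,0)--(0,2)--(-2,0)--(0,-2)--cycle;
\draw[dashed] (2.078,0)--(1.127,1.127)--(0,2.078)--(-1.127,1.127)--(-2.078,0)--(-1.127,-1.127)--(0,-2.078)--(1.127,-1.127)--cycle;
\fill (2,0) circle (2pt) (0,2) circle (2pt) (-2,0) circle (2pt) (0,-2) circle (2pt);
\draw[fill=white] (1,1) circle (2pt) (-1,1) circle (2pt) (-1,-1) circle (2pt) (1,-1) circle (2pt);
\node[above right] at (2.05,0) {$(2,0)$};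
\node[right] at (1.25,1.05) {$(1,1)$};
\end{tikzpicture}
\caption{The construction for $L=\mathbb Z^2$ and the coordinate fan. Black dots are the points $b_\tau$ of color $1$ (rays) and white dots those of color $2$ (quadrants). The solid square is $\{\varphi_0=M\}$; with its eight vertices it is the complex $K$ of chains. The dashed octagon is $\{\varphi=M\}$: unlike $\varphi_0$, the function $\varphi$ bends along the dotted diagonals as well.}\label{fig:octagon}
\end{figure}

\begin{lemma}\label{lem:cost}
If $x=\sum_\tau\mu_\tau b_\tau$ with all $\mu_\tau\ge0$, then the \emph{cost} $\sum_\tau\mu_\tau c_{\dim\tau}$ is at least $\varphi(x)$, with equality if and only if the support of $\mu$ is a chain. Consequently $\varphi(x+y)\le\varphi(x)+\varphi(y)$, with equality if and only if $\operatorname{supp}\lambda(x)\cup\operatorname{supp}\lambda(y)$ is a chain, and in that case $\lambda(x+y)=\lambda(x)+\lambda(y)$.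
\end{lemma}

\begin{proof}
We first show that $\varphi(b_\tau+b_{\tau'})<c_{\dim\tau}+c_{\dim\tau'}$ for incomparable $\tau,\tau'$. If they lie in a common cone, let $\rho$ be as above and $r=\dim\rho$. Then $\varphi_0(b_\tau+b_{\tau'})=2M$, and \eqref{eq:phi} gives
\[
\varphi(b_\tau+b_{\tau'})\le2M-\eta\delta_r=2M-3\delta_{r-1}<2M-\delta_{\dim\tau}-\delta_{\dim\tau'} .
\]
If they do not, neither do $b_\tau$ and $b_{\tau'}$, so the integer $\varphi_0(b_\tau+b_{\tau'})$ is less than $2M$, and
\[
\varphi(b_\tau+b_{\tau'})\le2M-1<2M-2\delta_n\le c_{\dim\tau}+c_{\dim\tau'} .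
\]
Now fix $x$. As all $c_d$ are positive, the representations of cost at most $\varphi(x)$ form a nonempty compact set, so there is one of minimal cost. If the support of $\mu$ is not a chain, it contains incomparable $\tau,\tau'$, and replacing $\min(\mu_\tau,\mu_{\tau'})(b_\tau+b_{\tau'})$ by the same multiple of the chain representation of $b_\tau+b_{\tau'}$ lowers the cost. So $\lambda(x)$ is the only representation of minimal cost. For the last statement, apply this to the representation $\lambda(x)+\lambda(y)$ of $x+y$.
\end{proof}

The values $\varphi(m)$, $m\in L$, have bounded denominators. We now multiply $\varphi$ and the $c_d$ by one positive integer so that $\varphi(L)\subset\mathbb Z_{\ge0}$; Lemma~\ref{lem:cost} is unaffected, and $c_d=\varphi(b_\tau)$ for $\dim\tau=d$ becomes a positive integer. The function $\varphi$ is $G$-invariant, and $\varphi\ge(c_n/M)\varphi_0$ by Lemma~\ref{lem:chain}; so $\varphi(m)=0$ only for $m=0$, and each set $\{m\in L:\varphi(m)\le i\}$ is finite.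

\subsection{The graded ring $A$}\label{subsec:A}
Let $k$ be a commutative ring, $R=k[L]$ and $F_i=\bigoplus_{\varphi(m)\le i}kx^m$. This is an exhaustive $G$-stable filtration with $F_{-1}=0$ and $F_iF_j\subset F_{i+j}$. By Lemma~\ref{lem:cost}, $\operatorname{gr}R$ has the basis $\bar x^m$ $(m\in L)$ with
\begin{equation}\label{eq:mult}
\bar x^m\bar x^{m'}=\begin{cases}\bar x^{m+m'}&\text{if }\operatorname{supp}\lambda(m)\cup\operatorname{supp}\lambda(m')\text{ is a chain},\\0&\text{otherwise.}\end{cases}
\end{equation}
The module $F_i\cap R^G$ is spanned by the orbit sums with $\varphi(m)\le i$. Hence $A=A_k:=\operatorname{gr}(R^G)$ equals $(\operatorname{gr}R)^G$, has the basis $O_m=\sum_{m'\in Gm}\bar x^{m'}$, and $A_k=k\otimes A_{\mathbb Z}$. The symbol of $\Theta_d$ is $\theta_d=\sum_{\dim\tau=d}\bar x^{b_\tau}$.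

The ring $\operatorname{gr}R$ has a finer grading. Let $\deg\bar x^m=q\in(\frac1D\mathbb Z)^n$, where $q_d=\lambda_\tau(m)$ if $\tau\in\operatorname{supp}\lambda(m)$ has color $d$, and $q_d=0$ if the color $d$ does not occur. By Lemma~\ref{lem:cost} this is a $G$-invariant ring grading with $q\geq0$; we have $\deg\theta_d=e_d$, the $d$-th basis vector, and $\varphi(m)=\sum_dc_dq_d$, the \emph{weight} of $q$. Each graded piece has finite rank. For a chain $C$ write $C_d$ for its member of color $d$.

\begin{lemma}\label{lem:finite}
The ring $B=B_k=k[\theta_1,\dots,\theta_n]$ is a polynomial ring. If $k$ is Noetherian, $A$ is a finite graded $B$-module.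
\end{lemma}

\begin{proof}
Distinct cones of one color are incomparable, so \eqref{eq:mult} gives $\theta_d^\nu=\sum_{\dim\tau=d}\bar x^{\nu b_\tau}$ for $\nu\ge1$, and then $\theta^a=\sum_C\bar x^{\sum_da_db_{C_d}}$, summed over the chains $C$ with color set $\{d:a_d>0\}$. Such chains exist, and they give distinct monomials by Lemma~\ref{lem:chain}. So the $\theta^a$ are nonempty sums of basis elements, of distinct degrees $a$, hence linearly independent. If $\lambda_\tau(m)>1$ and $d=\dim\tau$, then $m-b_\tau$ has the same support as $m$, and $\tau$ is the only cone of color $d$ that forms a chain with it; thus $\bar x^m=\theta_d\bar x^{m-b_\tau}$. So $\operatorname{gr}R$ is generated over $B$ by the finitely many $\bar x^m$ with all $\lambda_\tau(m)\le1$, and $A$ is a submodule.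
\end{proof}

\begin{lemma}\label{lem:lift}
Let $k\ne0$. If $A$ is free over $B$ on finitely many homogeneous elements, then $k[\Theta_1,\dots,\Theta_n]$ is a polynomial ring over which $k[L]^G$ is free of finite rank.
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_s$ be the basis, of weights $w_1,\dots,w_s$, and choose $\tilde a_j\in F_{w_j}\cap R^G$ with symbol $a_j$. Let $E=k[Y_1,\dots,Y_n]$ and define $\psi\colon\bigoplus_jE\epsilon_j\to R^G$ by $f\epsilon_j\mapsto f(\Theta)\tilde a_j$. Give $Y_d$ weight $c_d$ and $\epsilon_j$ weight $w_j$, and filter the source by weight. Then $\psi$ is filtered, and $\operatorname{gr}\psi$ is the isomorphism $f\epsilon_j\mapsto f(\theta)a_j$. Both filtrations vanish in degree $-1$, so by induction on $i$ the map $\psi$ is bijective on the $i$-th steps; both are exhaustive, so $\psi$ is bijective. If $f(\Theta)=0$ then $\psi(f\epsilon_1)=0$, so $f=0$.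
\end{proof}

\section{Local cohomology of $A$ and local homology of $V/G$}\label{sec:lc}

Let $k$ be a field. By Lemma~\ref{lem:lift} it suffices to know when $A$ is free over $B$, and this is a vanishing condition on $H^\bullet_{(\theta)}(A)$. As in Example~\ref{ex:rank1}, we compute the \v Cech complex degree by degree and recognize cochain complexes of links.

Let $K$ be the colored simplicial complex whose simplices are the chains. For a chain $\beta$ let $G_\beta$ be its stabilizer, which fixes each member of $\beta$, and let $\operatorname{lk}\beta$ be the subcomplex of chains $C'$ with $C'\cap\beta=\emptyset$ and $C'\cup\beta$ a chain; thus $\operatorname{lk}\emptyset=K$. Put $W_\beta=|\operatorname{lk}\beta|/G_\beta$.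

\begin{lemma}\label{lem:cech}
Let $q\in(\frac1D\mathbb Z)^n$. If some $q_d$ is positive, then $H^i_{(\theta)}(A)_q=0$ for all $i$. If all $q_d\le0$, let $S=\{d:q_d<0\}$. Then
\[
H^i_{(\theta)}(A)_q\cong\bigoplus_{[\beta]}\widetilde H^{\,i-|S|-1}(W_\beta;k),
\]
where $[\beta]$ runs over the $G$-orbits of chains $\beta$ with color set $S$ and $\sum_{d\in S}q_db_{\beta_d}\in L$.
\end{lemma}

\begin{proof}
Let $S_\pm=\{d:\pm q_d>0\}$ and $e_J=\sum_{j\in J}e_j$. We have $(A_{\theta_J})_q=\varinjlim_\nu A_{q+\nu e_J}$, the transition maps being multiplication by $\theta_J$.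

\emph{Bases.} Let $q'\ge0$ have support $T$. By Lemma~\ref{lem:chain}, the monomials of degree $q'$ correspond to the chains $C$ with color set $T$ and $\sum_{d\in T}q'_db_{C_d}\in L$, so $A_{q'}$ has the $G$-orbits $[C]$ of such chains as a basis. If $j\in T$, then $\theta_j\bar x^m=\bar x^{m+b_{C_j}}$ for the monomial $\bar x^m$ belonging to $C$. This changes neither the chain nor the condition of lying in $L$, so
\begin{equation}\label{eq:bij}
\theta_j\colon A_{q'}\to A_{q'+e_j}\ \text{ is bijective and sends }[C]\text{ to }[C]\qquad(j\in T).
\end{equation}
If $J\not\supset S_-$, then $q+\nu e_J$ always has a negative entry, and $(A_{\theta_J})_q=0$. If $J\supset S_-$, then for large $\nu$ the vector $q+\nu e_J$ is nonnegative with support $J\cup S_+$, and by \eqref{eq:bij} the space $(A_{\theta_J})_q$ has as a basis the orbits $[C]$ of chains with color set $J\cup S_+$ and $\sum_dq_db_{C_d}\in L$. For $j\notin J$ the localization map is $a/\theta_J^\nu\mapsto\theta_j^\nu a/\theta_{J\cup j}^\nu$.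

\emph{The case $S_+\ne\emptyset$.} Fix $j\in S_+$. For $J\not\ni j$ the map $(A_{\theta_J})_q\to(A_{\theta_{J\cup j}})_q$ is bijective: both sides vanish if $J\not\supset S_-$, and otherwise we apply \eqref{eq:bij}. Write the degree $q$ part of the \v Cech complex as $C'\oplus C''$, according to $j\notin J$ or $j\in J$. The differential $d$ maps $C''$ to $C''$, and its component $u\colon C'\to C''$ is bijective. Given a cocycle $z=z'+z''$, let $w=u^{-1}(z'')$. Then $y=z-dw$ is a cocycle in $C'$, so $u(y)=0$ and $y=0$. The complex is acyclic.

\emph{The case $S_+=\emptyset$, $S=S_-$.} Let $J\supset S$, $j\notin J$, and let $[C]=O_m/\theta_J^\nu$ be a basis element with $\nu$ large. The color $j$ does not occur in $\operatorname{supp}\lambda(m)$, and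
\[
\theta_j^\nu O_m=\sum_{m'\in Gm}\ \sum_\tau\bar x^{\,m'+\nu b_\tau},
\]
where $\tau$ runs over the cones of color $j$ that form a chain with $\operatorname{supp}\lambda(m')$. The chain representation of $m'+\nu b_\tau$ determines $\tau$ and $m'$, so no monomial occurs twice. Hence the localization map sends $[C]$ to $\sum[C']$, summed over the orbits of chains $C'$ of color set $J\cup j$ whose restriction to the colors in $J$ lies in $[C]$.

The condition $\sum_dq_db_{C_d}\in L$ involves only the restriction $\beta$ of $C$ to the colors in $S$, and the differential preserves the orbit $[\beta]$. So the complex is a direct sum over the orbits $[\beta]$ in the statement. Fix $\beta$. Every orbit $[C]$ in its summand has a representative containing $\beta$, and an element of $G$ carrying one chain containing $\beta$ to another lies in $G_\beta$. So $C\mapsto C\smallsetminus\beta$ identifies the basis of the summand with the set of $G_\beta$-orbits of simplices of $\operatorname{lk}\beta$, including the empty one, compatibly with the face relation. The coefficient of $[C'\smallsetminus\beta]$ in $\delta[C\smallsetminus\beta]$ is $(-1)^{\#\{i\in J\smallsetminus S:\,i<j\}}$,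 which differs from the \v Cech sign by the factor $\epsilon(j)=(-1)^{\#\{s\in S:\,s<j\}}$. Multiplying each basis element of color set $J$ by $\prod_{i\in J\smallsetminus S}\epsilon(i)$ removes the difference. Finally, $[C]$ sits in \v Cech degree $|C|$, and $C\smallsetminus\beta$ has dimension $|C|-|S|-1$.
\end{proof}

It remains to identify the spaces $W_\beta$. By Lemma~\ref{lem:chain}, the simplices $\operatorname{conv}(b_\tau:\tau\in C)$ realize $K$ as $|K|=\{\varphi_0=M\}$, and together with the simplices $\operatorname{conv}(0,b_\tau:\tau\in C)$ they triangulate the ball $\Omega=\{\varphi_0\le M\}$. Since $\varphi_0$ is an invariant norm, radial projection is a $G$-equivariant homeomorphism from $|K|$ to the unit sphere of $V$.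

\begin{lemma}\label{lem:link}
Let $\beta$ be a chain, $s=|\beta|$, $Y=\operatorname{conv}(0,b_\tau:\tau\in\beta)$ and $x\in\operatorname{relint}Y$, with image $\bar x\in V/G$. For any coefficients,
\[
H_i\bigl(V/G,(V/G)\smallsetminus\bar x\bigr)\cong\widetilde H_{i-s-1}(W_\beta).
\]
\end{lemma}

\begin{proof}
We have $\operatorname{supp}\lambda(x)=\beta$ and $\varphi_0(x)<M$. An element fixing $x$ stabilizes $\beta$, and an element of $G_\beta$ fixes each $b_\tau$, $\tau\in\beta$; so $G_x=G_\beta$. Let $\operatorname{St}$ be the union of the simplices of $\Omega$ that contain $Y$. A simplex containing $x$ contains $Y$, so the other simplices form a closed set missing $x$; as $\Omega$ is a neighborhood of $x$, so is $\operatorname{St}$. Let $U\subset\operatorname{St}$ be an open ball around $x$, so small that $gU\cap U=\emptyset$ for $g\notin G_x$. Then $U/G_x$ is an open neighborhood of $\bar x$ both in $V/G$ and in $\operatorname{St}/G_\beta$, and by excision we may compute the local homology in $\operatorname{St}/G_\beta$.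

The simplices containing $Y$ correspond to the chains containing $\beta$, so $\operatorname{St}$ is the join $Y*|\operatorname{lk}\beta|$. Also $Y$ is the cone with apex $x$ over $\partial Y\cong S^{s-1}$. So $\operatorname{St}$ is the cone with apex $x$ over the compact space $\partial Y*|\operatorname{lk}\beta|$. The group $G_\beta$ fixes $Y$ pointwise and acts linearly, so $\operatorname{St}/G_\beta$ is the cone over $S^{s-1}*W_\beta$, the $s$-fold suspension of $W_\beta$. The local homology in degree $i$ at the apex is $\widetilde H_{i-1}(S^{s-1}*W_\beta)\cong\widetilde H_{i-1-s}(W_\beta)$.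
\end{proof}

\begin{lemma}\label{lem:Afree}
Under the hypothesis of Proposition~\ref{prop:field}, $A_k$ is free over $B_k$ on finitely many homogeneous elements.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:link}, $\widetilde H_j(W_\beta;k)=0$ for all chains $\beta$ and all $j<n-|\beta|-1$; as $k$ is a field, the same holds for cohomology. By Lemma~\ref{lem:cech}, $H^i_{\mathfrak n}(A)=0$ for $i<n$, where $\mathfrak n=(\theta_1,\dots,\theta_n)\subset B$. Localizing the \v Cech complex, we see from (C3) that the finite $B_{\mathfrak n}$-module $A_{\mathfrak n}$ has depth $n$, so it is free by (C2). The module $\operatorname{Tor}_1^B(A,k)$ is killed by $\mathfrak n$, hence equal to its localization at $\mathfrak n$, which is $0$. Lift a homogeneous basis of $A/\mathfrak nA$ to a graded map $\pi\colon F\to A$ from a finite free module. Recall the graded Nakayama lemma: a graded module $X$ with weights bounded below and $X=\mathfrak nX$ is zero, since the $\theta_d$ have positive weight. It applies to the cokernel of $\pi$, so $\pi$ is onto. It applies to the kernel $X$, because $\operatorname{Tor}_1^B(A,k)=0$ makes $X/\mathfrak nX$ the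 kernel of the isomorphism $F/\mathfrak nF\to A/\mathfrak nA$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:field}]
Combine Lemmas~\ref{lem:Afree}, \ref{lem:lift} and~\ref{lem:freeCM}.
\end{proof}

\begin{remark}\label{rem:oneway}
In Example~\ref{ex:rank3}, Lemma~\ref{lem:cech} with $q=0$ gives $H^2_{(\theta)}(A)_0=\widetilde H^1(\mathbb{RP}^2;\mathbb F_2)\ne0$, so $A$ is not free over $B$. But Lemma~\ref{lem:lift} passes freeness only from $\operatorname{gr}(R^G)$ to $R^G$, and so such a computation does not by itself prove that $R^G$ fails to be CM. This is why the converse in Section~\ref{sec:onlyif} needs a different method.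
\end{remark}

\section{From bireflections to freeness over $\mathbb Z$}\label{sec:if}

\noindent\emph{(a)$\Rightarrow$(g)} is Theorem~\ref{thm:lange}.

\smallskip
\noindent\emph{(g)$\Rightarrow$(e).} The local homology of a manifold with boundary vanishes in degrees below $n$ for all coefficients, so Lemma~\ref{lem:Afree} applies to every field $k$. To pass from fields to $\mathbb Z$ we count dimensions. Let $\overline A=A_{\mathbb Z}/(\theta)A_{\mathbb Z}$, a finitely generated graded abelian group by Lemma~\ref{lem:finite}; we have $A_k/(\theta)A_k=k\otimes\overline A$. Freeness over $B_k$ gives the identity of formal series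
\begin{equation}\label{eq:hilb}
\sum_q\dim_k(k\otimes\overline A_q)\,t^q=\prod_{d=1}^n(1-t_d)\cdot\sum_q\dim_k(A_k)_q\,t^q .
\end{equation}
Each $(A_{\mathbb Z})_q$ is free and $A_k=k\otimes A_{\mathbb Z}$, so the right side does not depend on $k$. Taking $k=\mathbb Q$ and $k=\mathbb F_p$ for all $p$, we see that $\overline A_q$ has no torsion, hence is free. Lift a homogeneous $\mathbb Z$-basis of $\overline A$ to a graded map $\pi\colon F\to A_{\mathbb Z}$ from a finite free $B_{\mathbb Z}$-module. It is onto by the graded Nakayama lemma. By \eqref{eq:hilb} for $k=\mathbb Q$, the free abelian groups $F_q$ and $(A_{\mathbb Z})_q$ have the same finite rank, so the surjection $\pi_q$ is bijective. Lemma~\ref{lem:lift} gives (e).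

\smallskip
\noindent\emph{(e)$\Rightarrow$(f).} By \eqref{eq:basechange}, $k[L]^G$ is finite and free over a polynomial ring over $k$, which is CM by (C1). Apply Lemma~\ref{lem:freeCM}.

\smallskip
\noindent\emph{(f)$\Rightarrow$(c).} Take $k=\mathbb Z$.

\smallskip
\noindent\emph{(c)$\Rightarrow$(d).} For every prime $p$, the element $p$ is a nonzerodivisor of $\mathbb Z[L]^G$ and $\mathbb Z[L]^G/p=\mathbb F_p[L]^G$ by \eqref{eq:basechange}; so $\mathbb F_p[L]^G$ is CM by (C1).

\smallskip
\noindent\emph{(b)$\Rightarrow$(a).} Take $m=0$.

\section{From the Cohen--Macaulay property to bireflections}\label{sec:onlyif}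

We assume (d), suppose that (b) fails, and derive a contradiction. In Example~\ref{ex:rank3} the group acted freely away from a set of codimension $3$. In general there is no such freeness, and the first step creates it by a minimal choice.

\subsection{A minimal isotropy group}
Choose $H=G_m$ minimal under inclusion among the isotropy groups of elements of $L$ that are not generated by bireflections. Let $N$ be the subgroup generated by the bireflections in $H$. Conjugates of bireflections are bireflections, so $N$ is normal in $H$. Put
\[
\Gamma=H/N\ne1,\qquad V'=(V^H)^\perp,\qquad c=\dim V',\qquad L'=L\cap V' .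
\]
The map $|H|^{-1}\sum_{h\in H}h$ is the orthogonal projection onto $V^H$. So $L'=\{l\in L:\sum_hhl=0\}$ is an $H$-stable sublattice of rank $c$ with $L/L'$ torsion-free, and $hl-l\in L'$ for $h\in H$, $l\in L$. The group $H$ acts trivially on $V^H$, hence faithfully on $V'$ and $L'$.

\begin{lemma}\label{lem:min}
If $v\in V\smallsetminus V^H$, then $H\cap G_v\subset N$. Consequently $V^g=V^H$ and $\operatorname{rank}(1-g)=c$ for all $g\in H\smallsetminus N$, and $c\ge3$.
\end{lemma}

\begin{proof}
Let $H'=H\cap G_v$, a proper subgroup of $H$. The subspace $V^{H'}$ is defined over $\mathbb Q$, so $L\cap V^{H'}$ spans it. For $g\in H\smallsetminus H'$ the subspace $V^g\cap V^{H'}$ misses $v$, so it is proper. A spanning lattice is not covered by finitely many proper subspaces, so there is $m'\in L\cap V^{H'}$ with $G_m\cap G_{m'}=H'$. An element $g$ fixes $rm+m'$ if and only if $r(gm-m)=m'-gm'$; when $gm\ne m$ this holds for at most one integer $r$. So $H'=G_{rm+m'}$ for large $r$. By minimality of $H$, the group $H'$ is generated by bireflections, so $H'\subset N$. Thus an element $g\in H\smallsetminus N$ fixes no vector outside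 $V^H$. Such elements exist and are not bireflections, so $c\ge3$.
\end{proof}

\subsection{Passing from $G$ to $H$}
The hypothesis concerns $G$, at one point. We move to a nearby point whose stabilizer is $H$, and then translate back. Let $p$ be a prime dividing $|G|$, $k=\overline{\mathbb F}_p$, $R=k[L]$ and $T=\operatorname{Hom}(L,k^\times)$, the set of closed points of $\operatorname{Spec}R$. The group acts by $(gt)(l)=t(g^{-1}l)$, so that $(gf)(gt)=f(t)$. For a subgroup $G'$, (C4) identifies the closed points of $\operatorname{Spec}R^{G'}$ with $T/G'$; we write $\mathcal O_{T/G',t}$ for the local ring of $R^{G'}$ at the orbit of $t$.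

\begin{lemma}\label{lem:H}
The ring $\mathcal O=\mathcal O_{T/H,1}$ is CM.
\end{lemma}

\begin{proof}
\emph{Step 1: $\mathcal O_{T/G,1}$ is CM.} Let $\mathcal O_0$ be the local ring in (d), with residue field $\mathbb F_p$. By \eqref{eq:basechange}, $\mathcal O_{T/G,1}$ is a localization of $k\otimes\mathcal O_0$. It is flat over $\mathcal O_0$ with closed fiber $k$. Apply (C1).

\emph{Step 2: the CM locus of $\operatorname{Spec}R^G$ is open.} Write the $n$-dimensional domain $R^G$ as a quotient of a polynomial ring $E$ in $r$ variables over $k$. For a prime $Q$ of $E$ with $(R^G)_Q\ne0$ we have $\dim(R^G)_Q=\dim E_Q-(r-n)$. By (C2), $(R^G)_Q$ is CM if and only if its projective dimension over $E_Q$ is at most $r-n$. A minimal free resolution and Nakayama's lemma show that this projective dimension is the largest $i$ with $\operatorname{Ext}^i_E(R^G,E)_Q\ne0$. So the non-CM locus is the union of the supports of the finite modules $\operatorname{Ext}^i_E(R^G,E)$, $r-n<i\le r$, which is closed.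

\emph{Step 3: a point with stabilizer $H$.} Let $T_0=\{t\in T:t|_{L'}=1\}=\operatorname{Hom}(L/L',k^\times)$. As $L/L'$ is free, $T_0$ is a subtorus, hence irreducible, and $H$ fixes it pointwise because $h^{-1}l-l\in L'$. Suppose that $g\in G$ fixes $T_0$ pointwise. Then $t(g^{-1}l-l)=1$ for all $t\in T_0$. Since $k^\times$ has elements of arbitrarily large order, $T_0$ separates the elements of $L/L'$, so $g^{-1}l-l\in L'$ for all $l$, and $(g^{-1}-1)V\subset V'$. For $v\in V^H$ this gives $|v|^2=|g^{-1}v|^2=|v|^2+|g^{-1}v-v|^2$, so $gv=v$. Taking $v=m$ we get $g\in H$. Thus $T_0\cap T^g$ is a proper closed subset of $T_0$ for each $g\in G\smallsetminus H$. The points of $T_0$ mapping to the CM locus form an open set, which contains $1$. By irreducibility there is $t\in T_0$ with $G_t=H$ and $\mathcal O_{T/G,t}$ CM.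

\emph{Step 4: comparison of completions.} Let $\widehat{\mathcal O}$ be the completion of $\mathcal O_{T/G,t}$, which is flat over $R^G$. As $R$ is finite over $R^G$, we have $R\otimes_{R^G}\widehat{\mathcal O}=\prod_{t'\in Gt}\widehat R_{t'}$, where $\widehat R_{t'}$ is the completed local ring of $R$ at $t'$. The group $G$ permutes the factors transitively, so an invariant element is given by its component at $t$, an arbitrary $G_t$-invariant of $\widehat R_t$. By (C4), $\widehat{\mathcal O}=(\widehat R_t)^H$. The same computation for the group $H$ shows that this is also the completion of $\mathcal O_{T/H,t}$, which is therefore CM.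

\emph{Step 5: translation.} The automorphism $x^l\mapsto t(l)x^l$ of $R$ commutes with $H$, because $t(hl)=t(l)$. It induces an automorphism of $R^H$ that identifies $\mathcal O_{T/H,t}$ with $\mathcal O_{T/H,1}$.
\end{proof}

\subsection{Vanishing of $H^b(\Gamma,\mathbb F_p)$}
We now generalize Example~\ref{ex:rank3}. The role of the regular ring $R_1$ is played by a localization of $R^N$, which is CM by the direction already proved, and $\Gamma$ acts on it freely away from codimension $c$. The next lemma says what freeness gives.

\begin{lemma}\label{lem:freeaction}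
Let a finite group $\Gamma$ act on a commutative ring $\Lambda$. Assume that for each $\gamma\ne1$ the elements $s-\gamma s$ $(s\in\Lambda)$ generate the unit ideal. Then $H^b(\Gamma,\Lambda)=0$ for all $b>0$.
\end{lemma}

\begin{proof}
For $\sigma\in\Gamma$ let $\mu_\sigma\colon\Lambda\otimes_{\mathbb Z}\Lambda\to\Lambda$ be the ring homomorphism $x\otimes y\mapsto x\,\sigma(y)$. For $\gamma\ne1$ write $1=\sum_ix_i(y_i-\gamma y_i)$ and put $z_\gamma=\sum_ix_i\otimes y_i-\bigl(\sum_ix_i\gamma(y_i)\bigr)\otimes1$. Then $\mu_1(z_\gamma)=1$ and $\mu_\gamma(z_\gamma)=0$. The product $z=\prod_{\gamma\ne1}z_\gamma=\sum_jx'_j\otimes y'_j$ satisfies $\mu_1(z)=1$ and $\mu_\sigma(z)=0$ for $\sigma\ne1$. With $\operatorname{Tr}=\sum_\sigma\sigma$ we obtain $\sum_jx'_j\operatorname{Tr}(y'_j)=\sum_\sigma\mu_\sigma(z)=1$. So the ideal $\operatorname{Tr}(\Lambda)$ of $\Lambda^\Gamma$ generates the unit ideal of $\Lambda$. Since $\Lambda$ is integral over $\Lambda^\Gamma$, every maximal ideal of $\Lambda^\Gamma$ lies in a prime of $\Lambda$, and so none contains $\operatorname{Tr}(\Lambda)$. Hence $\operatorname{Tr}(a)=1$ for some $a\in\Lambda$. The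 $\Gamma$-maps
\[
\Lambda\to\mathbb Z\Gamma\otimes\Lambda\to\Lambda,\qquad s\mapsto\sum_\sigma\sigma\otimes a\,\sigma^{-1}(s),\qquad\sigma\otimes s\mapsto\sigma(s),
\]
with $\Gamma$ acting on the left factor of the middle term, compose to $s\mapsto\operatorname{Tr}(a)s=s$. So $\Lambda$ is a direct summand of an induced module.
\end{proof}

\begin{proposition}\label{prop:vanish}
$H^b(\Gamma,\mathbb F_p)=0$ for every prime $p$ and $1\le b\le c-2$. In particular $\Gamma$ is perfect, and $|\Gamma|>2$.
\end{proposition}

\begin{proof}
If $p\nmid|\Gamma|$, then $|\Gamma|$ kills $H^b(\Gamma,\mathbb F_p)$ and acts invertibly on it. So let $p$ divide $|\Gamma|$; then $p$ divides $|G|$, and Lemma~\ref{lem:H} applies.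

\emph{The rings.} The ring $R^N$ is CM by (a)$\Rightarrow$(f) for the group $N$. Let $A_1=R^N\otimes_{R^H}\mathcal O$. It is a localization of $R^N$, a domain, finite over $\mathcal O$, and $A_1^\Gamma=\mathcal O$ by (C4). The only point of $T$ over the orbit $H\cdot1$ is $1$, so $A_1=\mathcal O_{T/N,1}$ is a CM local ring. Both $\mathcal O$ and $A_1$ have dimension $n$.

\emph{The ideal.} Let $Z=\bigcup_{g\in H\smallsetminus N}T^g$, a closed $H$-stable set containing $1$. By Lemma~\ref{lem:min}, $L/[g,L]$ has rank $n-c$, so $T^g=\operatorname{Hom}(L/[g,L],k^\times)$ is a finite union of cosets of a torus of dimension $n-c$. Let $I_0\subset R^H$ be the ideal of functions vanishing on $Z$, and $I=I_0\mathcal O$. The zero set of $I_0$ in $T/H$ is the image of $Z$, and its zero set in $T/N$ is the image of $Z$ as well, because $Z$ is $H$-stable. The quotient maps are finite, so all components of these images have dimension $n-c$, and $\dim\mathcal O/I=\dim A_1/IA_1=n-c$. By (C3),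
\begin{equation}\label{eq:grade}
H^a_I(\mathcal O)=0\quad\text{and}\quad H^a_I(A_1)=0\qquad\text{for }a<c .
\end{equation}
This is the only place where the CM property of $\mathcal O$ is used.

\emph{Freeness off $Z$.} Let $0\ne f\in I_0$ and $\Lambda=(A_1)_f$. We check the hypothesis of Lemma~\ref{lem:freeaction}. Suppose that, for some $\gamma\ne1$, all $s-\gamma s$ lie in a maximal ideal of $\Lambda$, and let $\mathfrak p$ be its contraction to $R^N$. Let $Nt$ be a closed point of the zero set of $\mathfrak p$. Then $a(t)=(\gamma a)(t)$ for all $a\in R^N$, and as these functions separate $N$-orbits, $\gamma$ fixes $Nt$. So some element $g$ of the coset $\gamma$ fixes $t$. As $g\notin N$, we get $t\in Z$ and $f(t)=0$. By the Nullstellensatz $f\in\mathfrak p$, which is absurd because $f$ is a unit of $\Lambda$. Hence $H^b(\Gamma,(A_1)_f)=0$ for $b>0$.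

\emph{Dimension shifting.} Let $f_1,\dots,f_r$ be nonzero generators of $I_0$, which is nonzero as $c>0$, and let $C^\bullet$ be the \v Cech complex of $A_1$ for them. The $f_i$ are invariant, so $C^\bullet$ is a complex of $\Gamma$-modules, and $(C^\bullet)^\Gamma$ is the \v Cech complex of $\mathcal O$ by (C4). For $a\ge1$ the term $C^a$ is a sum of rings $(A_1)_f$ with $0\ne f\in I_0$, so $H^b(\Gamma,C^a)=0$ for $b>0$. Let $Z^a=\ker(C^a\to C^{a+1})$. By \eqref{eq:grade} and $c\ge3$ we have $A_1=C^0\cong Z^1$, and the sequences $0\to Z^a\to C^a\to Z^{a+1}\to0$ are exact for $1\le a\le c-2$. For $1\le b\le c-2$ the long exact sequences give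
\[
H^b(\Gamma,A_1)\cong H^{b}(\Gamma,Z^1)\cong\dots\cong H^1(\Gamma,Z^b)\cong\operatorname{coker}\bigl((C^b)^\Gamma\to(Z^{b+1})^\Gamma\bigr)=H^{b+1}_I(\mathcal O),
\]
and the last group is $0$ by \eqref{eq:grade}.

\emph{The fixed point.} The inclusion $k\to A_1$ and evaluation at $1$, $A_1\to k$, are $\Gamma$-maps, since $H$ fixes $1\in T$. They compose to the identity. So $H^b(\Gamma,k)=H^b(\Gamma,\mathbb F_p)\otimes k$ is a direct summand of $H^b(\Gamma,A_1)=0$.

Since $c\ge3$, we may take $b=1$: $\operatorname{Hom}(\Gamma,\mathbb F_p)=0$ for all $p$, so $\Gamma$ has trivial abelianization. A nontrivial perfect group has order greater than $2$.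
\end{proof}

The range $1\le b\le c-2$ explains the number $2$ in the definition of a bireflection: for $c\le2$ it would be empty.

\subsection{Reduction to $c=4$}
A perfect group may have vanishing cohomology in several low degrees, so Proposition~\ref{prop:vanish} is not yet a contradiction. We need a nonzero class in a specific low degree. The freeness in Lemma~\ref{lem:min} restricts the Sylow subgroups of $\Gamma$ enough to produce one.

\begin{lemma}\label{lem:periodic}
The number $c$ is even, and a Sylow $2$-subgroup of $\Gamma$ is a nontrivial cyclic or generalized quaternion group.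
\end{lemma}

\begin{proof}
Let $S'$ be the unit sphere of $V'$ and $Y=S'/N$. The group $\Gamma$ acts freely on $Y$: if $h\in H$ maps the orbit $Nv$ to itself, then $uhv=v$ for some $u\in N$, so $uh\in N$ by Lemma~\ref{lem:min}, and $h\in N$. The construction of Sections~\ref{sec:fan} and~\ref{sec:lc} for the $H$-lattice $L'$ gives a colored complex $K'$ with $|K'|\cong S'$ equivariantly. So $Y$ is a finite $\Delta$-complex of dimension $c-1$, and $\Gamma$ permutes its cells preserving colors. An element stabilizing a cell fixes it pointwise, so $\Gamma$ permutes the cells freely. Hence $|\Gamma|$ divides $\chi(Y)$, and the chain groups $C_i(Y)$ are free $\mathbb Z\Gamma$-modules.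

For $g\in H$ we have $V^g=V^H\oplus V'^g$, so the generators of $N$ have fixed spaces of codimension at most $2$ in $V'$. By Theorem~\ref{thm:lange}, $V'/N$ is a $c$-manifold with boundary. It is the open cone over $Y$, so $\widetilde H_j(Y;\mathbb Z)$ is the local homology of $V'/N$ at the apex in degree $j+1$. Therefore $Y$ is acyclic, with $\chi(Y)=1$, or an integral homology $(c-1)$-sphere, with $\chi(Y)=1+(-1)^{c-1}$. Since $|\Gamma|>2$, we must have $\chi(Y)=0$: the space $Y$ is a homology sphere and $c$ is even.

The perfect group $\Gamma$ has no nontrivial homomorphism to $\{\pm1\}$, so it acts trivially on $H_{c-1}(Y;\mathbb Z)\cong\mathbb Z$. We obtain an exact sequence of $\Gamma$-modules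
\[
0\to\mathbb Z\to C_{c-1}(Y)\to\dots\to C_0(Y)\to\mathbb Z\to0 .
\]
Breaking it into short exact sequences gives $\hat H^c(\Gamma,\mathbb Z)\cong\hat H^0(\Gamma,\mathbb Z)=\mathbb Z/|\Gamma|$. By (G1) the Sylow subgroups are cyclic or generalized quaternion. If $|\Gamma|$ were odd, all would be cyclic and $\Gamma$ would be solvable by (G3); but a nontrivial solvable group is not perfect.
\end{proof}

\begin{lemma}\label{lem:H4}
If a Sylow $2$-subgroup $P$ of a finite group $\Gamma$ is a nontrivial cyclic or generalized quaternion group, then $H^4(\Gamma,\mathbb F_2)\ne0$.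
\end{lemma}

\begin{proof}
The group $P$ embeds in the unit quaternions $S^3$: it is generated by a complex root of unity, together with $j$ in the quaternion case. So $P$ acts freely on $S^3$ by left multiplication. Lifting a triangulation of the closed smooth manifold $S^3/P$, we get an exact sequence $0\to\mathbb F_2\to C_3\to C_2\to C_1\to C_0\to\mathbb F_2\to0$ with $C_i$ free over $\mathbb F_2P$. For a subgroup $Q\le P$ let $\partial_Q\colon\hat H^0(Q,\mathbb F_2)\to H^4(Q,\mathbb F_2)$ be the composite of the four connecting maps. The $C_i$ are free over $\mathbb F_2Q$, so $\partial_Q$ is an isomorphism. For $Q\ne1$ the order $|Q|$ is even, so $\hat H^0(Q,\mathbb F_2)=\mathbb F_2$, and $H^4(Q,\mathbb F_2)$ has order $2$, generated by $\partial_Q(1)$. Let $e=\partial_P(1)$. Connecting maps commute with restriction, so $\operatorname{res}_Qe=\partial_Q(1)\ne0$ for every $1\ne Q\le P$.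

Let $\gamma\in\Gamma$ and $Q=P\cap\gamma P\gamma^{-1}$. If $Q=1$, then $H^4(Q,\mathbb F_2)=0$. Otherwise the restriction of $\gamma e$ to $Q$ is the transport of the nonzero class $\operatorname{res}_{\gamma^{-1}Q\gamma}e$; so the restrictions of $e$ and $\gamma e$ are both nonzero in a group of order $2$, and they agree. Thus $e$ is stable, and by (G2) it is the restriction of a class in $H^4(\Gamma,\mathbb F_2)$, which is nonzero.
\end{proof}

By Proposition~\ref{prop:vanish} and Lemmas~\ref{lem:periodic} and~\ref{lem:H4} we have $c-2<4$. As $c\ge3$ is even, $c=4$.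

\subsection{The case $c=4$}
So far nothing excludes the binary icosahedral group of Section~\ref{subsec:expect}. We now use that $H$ embeds in $GL(L')\cong GL_4(\mathbb Z)$. The point is that an element of order $5$ acts irreducibly on $V'_{\mathbb Q}=L'\otimes\mathbb Q$, which leaves no room for an element that inverts it and has no fixed vector.

\emph{The Sylow $5$-subgroup.} If $h\in H$ has prime order $\ell$, its minimal polynomial on $V'_{\mathbb Q}$ divides $X^\ell-1$ and is not $X-1$, so it is divisible by the cyclotomic polynomial of degree $\ell-1$, which is irreducible over $\mathbb Q$. Thus $\ell-1\le4$, and only $2,3,5$ can divide $|H|$. The group $\Gamma$ is not solvable, so $5$ divides $|\Gamma|$ by (G3). Let $x\in H$ be any element of order $5$. By dimension, $V'_{\mathbb Q}\cong\mathbb Q(\zeta)$ with $\zeta$ a primitive fifth root of unity and $x$ acting as multiplication by $\zeta$. The centralizer of $x$ in $GL(V'_{\mathbb Q})$ is $\mathbb Q(\zeta)^\times$, whose torsion subgroup has order $10$. A subgroup of order $25$ of $H$ would be abelian and would centralize an element of order $5$, which is impossible. So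 $25\nmid|H|$. Hence $P=\langle x\rangle$ is a Sylow $5$-subgroup of $H$, $5\nmid|N|$, and $P$ maps isomorphically onto a Sylow $5$-subgroup $\overline P$ of $\Gamma$.

\emph{An element inverting $x$.} As $\Gamma$ is perfect, it has no quotient isomorphic to $\overline P$, so $N_\Gamma(\overline P)\ne C_\Gamma(\overline P)$ by (G3). The quotient $N_\Gamma(\overline P)/C_\Gamma(\overline P)$ is a nontrivial subgroup of $\operatorname{Aut}(\overline P)$, which is cyclic of order $4$, so it contains the unique involution, the inversion. Let $\gamma\in\Gamma$ invert $\overline P$; then $\gamma\ne1$. A lift $g_0\in H$ of $\gamma$ normalizes the preimage $PN$ of $\overline P$, so $g_0Pg_0^{-1}$ is a Sylow $5$-subgroup of $PN$. By Sylow's theorem some $yu$ with $y\in P$, $u\in N$ conjugates it to $P$, and then so does $u$. Thus $g=ug_0$ normalizes $P$ and maps to $\gamma$. Since $P\to\overline P$ is an isomorphism, $gxg^{-1}=x^{-1}$; and $g\in H\smallsetminus N$.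

\emph{The contradiction.} The relation $gx=x^{-1}g$ reads $g(\zeta v)=\zeta^{-1}g(v)$ for $v\in\mathbb Q(\zeta)$. With $a=g(1)$ it gives $g(\zeta^i)=a\zeta^{-i}$, so $g(v)=a\bar v$, the bar being complex conjugation, and $g^2(v)=a\bar av$. As $g$ has finite order, $a\bar a$ is a root of unity; it is also a positive real number, so $a\bar a=1$ and $g^2=1$ on $V'$. Since $g$ does not commute with $x$, it is not $-1$ on $V'$. So $g$ has the eigenvalue $1$ on $V'$, that is, $g$ fixes a vector outside $V^H$. This contradicts Lemma~\ref{lem:min}.

This proves (d)$\Rightarrow$(b), closes the cycle of implications, and completes the proof of Theorem~\ref{thm:main}. \qed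

\begin{remark}
The last computation fails over $\mathbb R$. On the quaternions $\mathbb R^4$, let $x$ and $g$ be left multiplication by $\zeta\in\mathbb C$ and by $j$. Then $gxg^{-1}=x^{-1}$, but $g^2=-1$ and $g$ has no nonzero fixed vector. Here $\mathbb R^4$ has dimension $2$ over the field $\mathbb R[x]\cong\mathbb C$, whereas $V'_{\mathbb Q}$ has dimension $1$ over $\mathbb Q[x]\cong\mathbb Q(\zeta)$, and this is what forced $g^2$ to be a positive scalar.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Br} K. Brown, \emph{Cohomology of Groups}.

\bibitem{La} C. Lange, \emph{Characterization of finite groups generated by reflections and rotations}, J. Topology 9 (2016).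

\bibitem{MIT} \emph{Multiplicative Invariant Theory}, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/77810/1/153.pdf}

\end{thebibliography}
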